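\title{The generating function of the primes satisfies no algebraic differential equation}

\begin{abstract}
We prove that the power series $\sum_{n\ge1}p_nt^n$, where $p_n$ is the $n$th prime, satisfies no nontrivial algebraic differential equation. The only fact about primes that we use is the prime number theorem with error term $O_B(y(\log y)^{-B})$ for every $B$, and the result holds for all sequences whose counting function has such an approximation. As $t\to1^-$, a differential equation for the series degenerates to an approximate autonomous equation for an explicit function $F_+$ built from the logarithmic integral. A quasi-analyticity argument makes this equation exact, and the relation between $F_+$ and its complex conjugate then produces so many further equations that none can exist.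
\end{abstract}

\section{Introduction}\label{sec:intro}

A sequence of integers $(a_n)_{n\ge1}$ is called \emph{ADE} if its generating function $A(t)=\sum_{n\ge1}a_nt^n$ satisfies an algebraic differential equation, that is, if
\begin{equation}\label{eq:ade}
Q\bigl(t,A,A',\dots,A^{(r)}\bigr)=0
\end{equation}
for some $r\ge0$ and some nonzero polynomial $Q\in\mathbb C[x_0,x_1,\dots,x_{r+1}]$. It is called \emph{P-recursive} if $q_0(n)a_n+q_1(n)a_{n-1}+\dots+q_d(n)a_{n-d}=0$ for all large $n$, with polynomials $q_0,\dots,q_d$ that are not all zero. Every P-recursive sequence is ADE, since its generating function satisfies a linear differential equation with polynomial coefficients. Both notions ask whether the sequence obeys one finite rule. Comparing coefficients of $t^n$ in \eqref{eq:ade} gives a relation, of the same shape for every $n$, between convolutions of the sequences $(n^ja_n)$; in the P-recursive case no two terms of the sequence are multiplied.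

Let $p_1=2$, $p_2=3$, $p_3=5,\dots$ be the primes in increasing order. It is known that $(p_n)$ is not P-recursive, and it is conjectured in \cite{notes} that $(p_n)$ is not ADE. We prove this conjecture.

\begin{theorem}\label{thm:primes}
The series $\sum_{n\ge1}p_nt^n$ satisfies no nontrivial algebraic differential equation.
\end{theorem}

One guesses this answer because the primes look irregular and a finite rule should not produce them. The proof makes no use of irregularity: it reads the obstruction off the smooth main term in the distribution of the primes. The order of growth $n\log n$ is not enough for this. With $H_n=1+\frac12+\dots+\frac1n$ and $L=\log\frac1{1-t}$ we have $\sum_nH_nt^n=L/(1-t)$, and applying $t\,\frac{d}{dt}$ gives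
\begin{equation}\label{eq:harmonic}
A(t)=\sum_{n\ge1}nH_n\,t^n=\frac{t(1+L)}{(1-t)^2},\qquad (1-t)\Bigl(\frac{(1-t)^2A}{t}\Bigr)'=1 .
\end{equation}
So the rational sequence $nH_n\sim n\log n$ has a generating function with a linear differential equation. What we use is the approximation of the counting function by the logarithmic integral
\[
\operatorname{li}(y)=\mathrm{PV}\!\int_0^y\frac{d\tau}{\log\tau}
\]
to within every power of $1/\log y$. For $y>1$ the principal value is the limit of $\int_0^{1-\delta}+\int_{1+\delta}^y$ as $\delta\to0^+$.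

\begin{theorem}\label{thm:general}
Let $0<a_1\le a_2\le\cdots$ be real numbers, let $\mathcal N(y)=\#\{n:a_n\le y\}$, and suppose that for some $\kappa>0$
\begin{equation}\label{eq:pnt}
\mathcal N(y)=\kappa\operatorname{li}(y)+O_B\bigl(y(\log y)^{-B}\bigr)\quad(y\to\infty)\qquad\text{for every }B>0 .
\end{equation}
Let $b_n\in\mathbb C$ satisfy $b_n=a_n+O_B\bigl(n(\log(n+1))^{-B}\bigr)$ for every $B$, and let $A(t)=\sum_{n\ge1}b_nt^n$. Let $Q\ne0$ be a polynomial in $r+1$ variables whose coefficients are germs of meromorphic functions at $t=1$. Then there are $c\ne0$ and $m,\ell\in\mathbb Z$ with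
\[
Q\bigl(t;A(t),A'(t),\dots,A^{(r)}(t)\bigr)\sim c\,(1-t)^{m}\Bigl(\log\frac1{1-t}\Bigr)^{\ell}\qquad(t\to1^-).
\]
In particular $A$ is differentially transcendental over the field of germs of meromorphic functions at $t=1$, hence over $\mathbb C(t)$.
\end{theorem}

Here \emph{differentially transcendental} means that no expression $Q(t;A,\dots,A^{(r)})$ with $Q\ne0$ vanishes for all $t<1$ near $1$.

\begin{proof}[Proof of Theorem~\ref{thm:primes} from Theorem~\ref{thm:general}]
Take $a_n=b_n=p_n$ and $\kappa=1$. Hypothesis \eqref{eq:pnt} follows from the prime number theorem in the form $\pi(y)=\operatorname{li}(y)+O(ye^{-c\sqrt{\log y}})$ (de la Vall\'ee Poussin, 1899), because $e^{-c\sqrt{\log y}}=O_B((\log y)^{-B})$. A nonzero $Q\in\mathbb C[x_0,\dots,x_{r+1}]$ is a nonzero polynomial in $x_1,\dots,x_{r+1}$ with coefficients in $\mathbb C[t]$, $t=x_0$. By Theorem~\ref{thm:general}, the function $Q(t,A,\dots,A^{(r)})$, which is analytic in $|t|<1$, is nonzero for $t<1$ close to $1$, so it is not the zero power series.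
\end{proof}

Two examples locate the content of Theorem~\ref{thm:general}. First, $\operatorname{li}$ increases from $-\infty$ to $+\infty$ on $(1,\infty)$, and the sequence $a_n=\operatorname{li}^{-1}(n)$ has $\mathcal N(y)=\lfloor\operatorname{li}(y)\rfloor$ for large $y$, so the theorem applies to it. This sequence has no irregularity at all. As a function of its index it even satisfies an algebraic differential equation: $y(u)=\operatorname{li}^{-1}(u)$ has $y'=\log y$, hence $yy''=y'$. The obstruction is created in the passage from coefficients to generating function. Second, for $a_n=nH_n$ we have $\mathcal N(y)\sim y/\log y\sim\operatorname{li}(y)$, so \eqref{eq:pnt} holds with $\kappa=1$ and $B=1$, while the conclusion fails by \eqref{eq:harmonic}.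

\subsection*{The method}
Put $t=e^{-x/\kappa}$ and $x=e^{-s}$, so that $t\to1^-$ means $s\to+\infty$. The proof has three steps.

\emph{Degeneration} (Section~\ref{sec:reduction}). After normalization, $A$ becomes a function of $s$ that grows at most linearly, while $x=e^{-s}$ is exponentially small. Only the lowest power of $x$ in a differential equation matters, and its coefficient is an \emph{autonomous} equation, one with constant coefficients in the variable $s$. Hypothesis \eqref{eq:pnt} lets us replace the normalized $A$ by an explicit function $F_+(s)$, at the cost of errors smaller than every power of $1/s$. There are two natural choices of this function, $F_+$ and its complex conjugate $F_-$. They differ by an exponentially small amount, which is known exactly: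
\[
F_--\omega(x)=e^{-2\pi ix}\bigl(F_+-\omega(x)\bigr),\qquad\omega(x)=x+O(x^2).
\]

\emph{Rigidity} (Sections~\ref{sec:continuation}--\ref{sec:rigidity}). If $F_+$ satisfies an autonomous equation up to errors smaller than every power of $1/s$, then it satisfies the equation exactly. This is a quasi-analyticity statement, proved by a Cauchy--Heine/Watson argument after continuing $F_+$ far into the complex plane.

\emph{Symmetry} (Section~\ref{sec:symmetry}). An exact equation for $F_+$ is an approximate, hence exact, equation for $F_-$. Inserting the displayed relation and separating powers of $x$ by rigidity gives new equations for $F_+$, among them one of smaller degree. Descent on the degree finishes the proof.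

We present the symmetry step directly after the degeneration, since it uses rigidity only through the statement of Proposition~\ref{prop:rigid}.

\subsection*{Conventions}
Throughout, $x=e^{-s}$ and $D=\frac{d}{ds}=-x\frac{d}{dx}$. For $T\in\mathbb C[X_0,\dots,X_r]$ and a function $F$ of $s$ we put $T[F]=T(F,DF,\dots,D^rF)$. The symbol $O(s^{-\infty})$ means $O_B(s^{-B})$ for every $B$, as $s\to+\infty$ along the reals; for instance $xs^C=O(s^{-\infty})$. The letters $C,c$ denote positive constants that may change from line to line. We often use that a polynomial $T$ satisfies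
\begin{equation}\label{eq:lip}
|T(u)-T(v)|\le C_T\,(1+|u|+|v|)^{\deg T}\,|u-v|\qquad(u,v\in\mathbb C^{r+1}).
\end{equation}

\section{Reduction to an autonomous equation}\label{sec:reduction}

\subsection{The generating function as an integral}

Let $a_n,b_n,\kappa,A$ be as in Theorem~\ref{thm:general}. We need three facts about $\operatorname{li}$:
\begin{equation}\label{eq:li}
-\log\tfrac1{1-y}\le\operatorname{li}(y)<0\ \ (0<y<1),\qquad \operatorname{li}(y)=\log|y-1|+O(1)\ \ (y\to1),\qquad\operatorname{li}(y)\sim\frac y{\log y}\ \ (y\to\infty).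
\end{equation}
The first follows from $\log(1/\tau)\ge1-\tau$. The second holds because $\operatorname{li}(y)=\log|y-1|+\int_0^y\bigl(\frac1{\log\tau}-\frac1{\tau-1}\bigr)d\tau$ and the last integrand is continuous at $\tau=1$. The third is l'H\^opital's rule.

By \eqref{eq:pnt} and \eqref{eq:li}, $\mathcal N(y)\ge\sqrt y$ for large $y$. Hence $a_n\le n^2$ for large $n$, and $\sum a_nt^n$ and $\sum b_nt^n$ converge for $|t|<1$. The hypothesis concerns $\mathcal N$ and the conclusion concerns $A$; summation by parts links them. Put $a_0=0$, $\nu=\mathcal N/\kappa$ and $t=e^{-x/\kappa}$ with $x>0$. Since $\mathcal N(y)=n$ on $[a_n,a_{n+1})$,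
\[
M_a(x):=\int_0^\infty e^{-x\nu(y)}\,dy=\sum_{n\ge0}(a_{n+1}-a_n)t^n=(t^{-1}-1)\sum_{n\ge1}a_nt^n .
\]
Accordingly we put
\[
M_b(x)=(t^{-1}-1)A(t),\qquad\mathcal F(s)=xM_b(x).
\]
The factor $x$ removes the main growth: if $\nu(y)$ were equal to $y$, then $xM_a$ would be $1$. Derivatives in $x$ and in $s$ are related as follows. For every smooth $f$ and $j\ge0$,
\begin{equation}\label{eq:euler}
x^{j+1}\frac{d^j}{dx^j}\bigl(x^{-1}f\bigr)=(-1)^j(D+1)(D+2)\cdots(D+j)f .
\end{equation}
Indeed, if $f_j$ denotes the left side, then $f_0=f$ and $f_{j+1}=x^{j+2}\frac d{dx}(x^{-j-1}f_j)=-(D+j+1)f_j$. Thus the vectors $(f_0,\dots,f_j)$ and $(f,Df,\dots,D^jf)$ are related by a constant triangular matrix with diagonal entries $\pm1$, and bounds pass from one vector to the other.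

\begin{example}\label{ex:degeneration}
Let $a_n=b_n=nH_n$, $\kappa=1$. By \eqref{eq:harmonic}, $M_b=(1+L)/(1-t)$ and $(1-t)\frac d{dt}\bigl((1-t)M_b\bigr)=1$. Since $\frac d{dt}=-e^x\frac d{dx}$, this equation reads
\[
-(1-e^{-x})M_b-e^x(1-e^{-x})^2M_b'(x)-1=0 .
\]
Insert $M_b=x^{-1}\mathcal F$ and, from \eqref{eq:euler}, $M_b'=-x^{-2}(D+1)\mathcal F$. The terms of order $x^0$ are $-\mathcal F+(D+1)\mathcal F-1$, and all other terms carry a factor $x$. The equation has degenerated to $D\mathcal F-1\approx0$, in which $x$ no longer appears. This agrees with $\mathcal F=\frac{x}{1-e^{-x}}(1+L)=s+1+O(xs)$.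
\end{example}

\subsection{The model functions $F_\pm$}

Under hypothesis \eqref{eq:pnt} we compare $\mathcal F$ with $x\int e^{-x\operatorname{li}(y)}dy$. A bounded range of $y$ contributes $O(x)$, so the comparison does not determine the lower limit of integration, and we may choose the model that has the best analytic properties. In the variable $w=\log y$ the integrand is $e^{w-x\operatorname{li}(e^w)}$, and $\operatorname{li}(e^w)$ has the singularity $\log|w|$ at $w=0$. The natural objects are integrals over the whole real line in which $\operatorname{li}(e^w)$ is continued analytically from $w<0$ to $w>0$, above or below $0$. The continuation adds $-i\pi$ or $+i\pi$ to $\log|w|$. This leads to the following definitions, for $s>0$, that is, $0<x<1$: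
\begin{gather}
\omega(x)=x\int_0^1e^{-x\operatorname{li}(y)}dy,\qquad\Lambda_\xi(x)=\int_\xi^\infty e^{-x\operatorname{li}(y)}dy\quad(\xi\ge1),\notag\\
F_\pm(s)=\omega(x)+e^{\pm i\pi x}\,x\Lambda_1(x).\label{eq:Fdef}
\end{gather}
The integrals converge by \eqref{eq:li}. Since $\omega$ and $\Lambda_1$ are real, $F_-=\overline{F_+}$, and eliminating $\Lambda_1$ gives the \emph{Stokes relation}
\begin{equation}\label{eq:stokes}
F_--\omega(x)=e^{-2\pi ix}\bigl(F_+-\omega(x)\bigr).
\end{equation}
Fix $y_1\ge2$ such that $\operatorname{li}(y)\ge y/(2\log y)$ for $y\ge y_1$.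

\begin{lemma}\label{lem:model}
\begin{itemize}
\item[(a)] $\omega$ extends analytically to $|x|<1$, and $\omega(x)=x+O(x^2)$ at $x=0$.
\item[(b)] $x\int_{y_1}^\infty e^{-x\operatorname{li}(y)/4}\,dy=O(s)$.
\item[(c)] For all $\xi\ge1$ and $j\ge0$ we have $x^{j+1}\Lambda_\xi^{(j)}(x)=O(s)$, $D^jF_\pm=O(s)$ and $D^j(F_\pm-x\Lambda_\xi)=O(xs)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:li}, $|e^{-x\operatorname{li}(y)}|\le(1-y)^{-|x|}$ on $(0,1)$. So the integral in $\omega$ converges locally uniformly in $|x|<1$, and its value at $x=0$ is $1$.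

(b) For $y\le x^{-2}$ we have $\log y\le2s$, so $\operatorname{li}(y)\ge y/(4s)$, and this range contributes at most $x\int_0^\infty e^{-xy/(16s)}dy=16s$. For $y>x^{-2}$ we have $x>y^{-1/2}$, so $x\operatorname{li}(y)/4\ge y^{1/2}/(8\log y)\ge cy^{1/4}$, and this range contributes $O(x)$.

(c) Since $z^je^{-z}\le C_je^{-z/4}$ for $z\ge0$, part (b) gives $x^{j+1}|\Lambda_{y_1}^{(j)}|\le x\int_{y_1}^\infty(x\operatorname{li})^je^{-x\operatorname{li}}dy=O(s)$. For $1\le\xi\le\xi'$ the integral $\int_\xi^{\xi'}e^{-x\operatorname{li}(y)}dy$ is analytic in $|x|<1$, by the second fact in \eqref{eq:li} and the argument of (a). Hence the first bound holds for every $\xi$, and $D^j(x\Lambda_\xi)=O(s)$ by \eqref{eq:euler}. Finally,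
\[
F_\pm-x\Lambda_\xi=\Bigl[\omega(x)+xe^{\pm i\pi x}\int_1^\xi e^{-x\operatorname{li}(y)}dy\Bigr]+(e^{\pm i\pi x}-1)\,x\Lambda_\xi .
\]
The bracket and the factor $e^{\pm i\pi x}-1$ are analytic at $x=0$ and vanish there, and $D=-x\frac d{dx}$ preserves this property. Leibniz's rule gives the third bound, and the second follows.
\end{proof}

The next lemma is the only place where the hypotheses on $a_n$ and $b_n$ enter in full strength.

\begin{lemma}\label{lem:compare}
For every $j\ge0$ we have $D^j\mathcal F=D^jF_++O(s^{-\infty})$ and $x^{j+1}M_b^{(j)}(x)=O(s)$.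
\end{lemma}

\begin{proof}
Choose $y_0\ge y_1$ with $\frac12\operatorname{li}\le\nu\le2\operatorname{li}$ on $[y_0,\infty)$. We show that
\begin{equation}\label{eq:twosteps}
x^{j+1}\bigl(M_a-\Lambda_{y_0}\bigr)^{(j)}=O(s^{-\infty})\qquad\text{and}\qquad x^{j+1}\bigl(M_b-M_a\bigr)^{(j)}=O(s^{-\infty}).
\end{equation}
Then $D^j(\mathcal F-x\Lambda_{y_0})=O(s^{-\infty})$ by \eqref{eq:euler}, and both assertions follow from Lemma~\ref{lem:model}(c).

\emph{From $\operatorname{li}$ to $\nu$.} The range $y\le y_0$ of $M_a$ contributes $O(x^{j+1})$. Let $y\ge y_0$ and $B>0$. Hypothesis \eqref{eq:pnt} with exponent $B+1$ gives $|\nu-\operatorname{li}|\le C_B\operatorname{li}(y)(\log y)^{-B}$. The function $z\mapsto z^je^{-xz}$ has derivative $(jz^{j-1}-xz^j)e^{-xz}$, and the numbers between $\operatorname{li}(y)$ and $\nu(y)$ lie in $[\frac12\operatorname{li}(y),2\operatorname{li}(y)]$. By the mean value theorem,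
\[
x^{j+1}\bigl|\nu^je^{-x\nu}-\operatorname{li}^je^{-x\operatorname{li}}\bigr|\le\frac{Cx\bigl((x\operatorname{li})^j+(x\operatorname{li})^{j+1}\bigr)e^{-x\operatorname{li}/2}}{(\log y)^B}\le\frac{C'x\,e^{-x\operatorname{li}(y)/4}}{(\log y)^{B}} .
\]
The integral of the right side over $y\le x^{-1/2}$ is $O(x^{1/2})$. For $y>x^{-1/2}$ we have $\log y>s/2$, and the integral is $O(s^{1-B})$ by Lemma~\ref{lem:model}(b). As $B$ is arbitrary, the first estimate in \eqref{eq:twosteps} holds.

\emph{From $a_n$ to $b_n$.} Let $\Delta(x)=\sum_n(b_n-a_n)e^{-nx/\kappa}$. Then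
\[
x^{j+2}|\Delta^{(j)}(x)|\le C_Bx^{j+2}\sum_{n\ge1}n^{j+1}(\log(n+1))^{-B}e^{-nx/\kappa}.
\]
The terms with $n\le x^{-1/2}$ contribute $O(x^{(j+2)/2})$. The other terms contribute at most $Cs^{-B}x^{j+2}\sum_nn^{j+1}e^{-nx/\kappa}=O(s^{-B})$. So $x^{j+2}\Delta^{(j)}=O(s^{-\infty})$ for every $j$. Now $M_b-M_a=(e^{x/\kappa}-1)\Delta$, where $e^{x/\kappa}-1=O(x)$ has bounded derivatives. By Leibniz's rule, $x^{j+1}(M_b-M_a)^{(j)}$ is a combination, with bounded coefficients, of $x^{j+2}\Delta^{(j)}$ and of the terms $x^{j+1}\Delta^{(j-l)}=x^{l-1}\cdot x^{(j-l)+2}\Delta^{(j-l)}$ with $1\le l\le j$.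
\end{proof}

\subsection{The reduction}

The sequences now leave the stage. The rest of the paper proves the following statement about one explicit function.

\begin{theorem}\label{thm:model}
If $0\ne T\in\mathbb C[X_0,\dots,X_r]$, then $T[F_+](s)\sim c\,s^\ell$ as $s\to+\infty$, for some $c\ne0$ and $\ell\in\mathbb Z$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:general} from Theorem~\ref{thm:model}]
We repeat Example~\ref{ex:degeneration} in general. The map $t=e^{-x/\kappa}$ is biholomorphic from a neighborhood of $x=0$ to a neighborhood of $t=1$, so the coefficients of $Q$ lie in the field $\mathcal M$ of meromorphic germs at $x=0$. From $\frac d{dt}=-\kappa e^{x/\kappa}\frac d{dx}$ and $A=M_b/(e^{x/\kappa}-1)$ we get $A^{(j)}=\sum_{l\le j}c_{jl}(x)M_b^{(l)}$ with $c_{jl}\in\mathcal M$ and $c_{jj}=(-\kappa e^{x/\kappa})^j/(e^{x/\kappa}-1)\ne0$. An invertible linear substitution maps nonzero polynomials over $\mathcal M$ to nonzero polynomials. So for small $x>0$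
\[
Q(t;A,\dots,A^{(r)})=\sum_\alpha f_\alpha(x)\prod_{j=0}^r\bigl(M_b^{(j)}\bigr)^{\alpha_j},
\]
a nonempty finite sum over distinct multi-indices $\alpha$ with $0\neq f_\alpha\in\mathcal M$. Write $f_\alpha=x^{v_\alpha}(\gamma_\alpha+O(x))$ with $\gamma_\alpha\ne0$, and $M_b^{(j)}=x^{-j-1}\mathcal F_j$, where $\mathcal F_j=O(s)$ by Lemma~\ref{lem:compare}. Let $m=\min_\alpha\bigl(v_\alpha-\sum_j(j+1)\alpha_j\bigr)$, and let $P_1(Z_0,\dots,Z_r)=\sum\gamma_\alpha Z^\alpha$, summed over the $\alpha$ that attain the minimum. Then $P_1\ne0$ and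
\[
x^{-m}Q(t;A,\dots,A^{(r)})=P_1(\mathcal F_0,\dots,\mathcal F_r)+O(xs^C).
\]
By \eqref{eq:euler}, $\mathcal F_j=(-1)^j(D+1)\cdots(D+j)\mathcal F$. This is an invertible linear substitution with constant coefficients, so $P_1(\mathcal F_0,\dots,\mathcal F_r)=P[\mathcal F]$ with $0\ne P\in\mathbb C[X_0,\dots,X_r]$. Lemma~\ref{lem:compare}, Lemma~\ref{lem:model}(c) and \eqref{eq:lip} give $P[\mathcal F]=P[F_+]+O(s^{-\infty})$, and Theorem~\ref{thm:model} gives
\[
Q(t;A,\dots,A^{(r)})\sim c\,x^ms^\ell,\qquad c\ne0 .
\]
As $t\to1^-$ we have $x=\kappa\log(1/t)\sim\kappa(1-t)$ and $s=\log(1/x)\sim\log\frac1{1-t}$. This is the assertion, with $c\kappa^m$ in place of $c$.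
\end{proof}

The proof shows why differential transcendence of $F_+$ alone would not suffice: the error $O(s^{-\infty})$ could hide a value $P[F_+]$ that is nonzero but smaller than every power of $1/s$. Theorem~\ref{thm:model} excludes this.

\section{The symmetry argument}\label{sec:symmetry}

For $s>1$ let $h=h(s)>1$ be the solution of $h-\log h=s$; then $h\sim s$. The analytic heart of the proof is the following proposition, proved in Section~\ref{sec:rigidity}.

\begin{proposition}[Expansion and rigidity]\label{prop:rigid}
Let $0\ne T\in\mathbb C[X_0,\dots,X_r]$ and $d=\deg T$. There are numbers $\mu_n\in\mathbb C$ such that, for every $N\geq0$,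
\[
T[F_+](s)=\sum_{n<N}\mu_nh^{2d-n}+O_N(h^{2d-N})\qquad(s\to+\infty).
\]
If all $\mu_n$ vanish, then $T[F_+](s)=0$ for all large $s$.
\end{proposition}

Let $\mathcal P=\mathbb C[X_0,X_1,\dots]$ and
\[
I=\{T\in\mathcal P:\ T[F_+](s)=0\text{ for all large }s\}.
\]
This is a vector space, and it contains no nonzero constant. If $n$ is the least index with $\mu_n\ne0$, then $T[F_+]\sim\mu_ns^{2d-n}$. Proposition~\ref{prop:rigid} therefore says that every $T\notin I$ satisfies the conclusion of Theorem~\ref{thm:model}, and in particular that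
\begin{equation}\label{eq:R}
T[F_+]=O(s^{-\infty})\quad\Longrightarrow\quad T\in I .
\end{equation}
This implication is a special property of $F_+$: for $F=1+e^{-s}$ and $T=X_0-1$ we have $T[F]=x=O(s^{-\infty})$ and $T[F]\neq0$. Theorem~\ref{thm:model} is now equivalent to the statement $I=0$, which we prove in this section.

\begin{lemma}\label{lem:conj}
If $T\in I$, then $T[F_-](s)=0$ for all large $s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:model}(c), $D^jF_\pm=O(s)$ and $D^j(F_--F_+)=O(xs)$. So \eqref{eq:lip} gives $T[F_-]=T[F_-]-T[F_+]=O(s^{-\infty})$. Let $\overline T$ be the polynomial with conjugated coefficients. For real $s$ we have $\overline T[F_+](s)=\overline{T[F_-](s)}=O(s^{-\infty})$. By \eqref{eq:R}, $\overline T\in I$, and conjugating back gives the claim.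
\end{proof}

Thus an equation for $F_+$ has a second solution $F_-$, exponentially close to the first. To exploit this, write \eqref{eq:stokes} as $F_-=e^{-2\pi ix}F_++(1-e^{-2\pi ix})\omega$ and expand in powers of $x$, using $\omega=x+O(x^2)$:
\[
F_-=F_+-2\pi i\,xF_++x^2\bigl(-2\pi^2F_++2\pi i\bigr)+x^3\bigl(\alpha(x)F_++\beta(x)\bigr),
\]
with $\alpha,\beta$ analytic in $|x|<1$. Since $Dx=-x$, we have $D(x^nf)=x^n(D-n)f$. With $D^lF_+=O(s)$ this gives, for every $j$,
\begin{equation}\label{eq:expand}
D^jF_-=D^jF_+-2\pi i\,x\,(D-1)^jF_++x^2\bigl(-2\pi^2(D-2)^jF_++2\pi i(-2)^j\bigr)+O(x^3s).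
\end{equation}
For a polynomial $p(z)=\sum_jp_jz^j$ we write $p(D)X=\sum_jp_jX_j\in\mathcal P$, so that $(p(D)X)[F]=p(D)F$.

\begin{example}[Linear equations]\label{ex:linear}
Suppose that $T=c+p(D)X\in I$ with $c\in\mathbb C$. By Lemma~\ref{lem:conj}, $c+p(D)F_-=0$ as well as $c+p(D)F_+=0$. Subtracting, using \eqref{eq:expand} and dividing by $x$, we get
\begin{equation}\label{eq:lin}
0=-2\pi i\,p(D-1)F_++x\bigl(-2\pi^2p(D-2)F_++2\pi i\,p(-2)\bigr)+O(x^2s).
\end{equation}
Hence $p(D-1)F_+=O(xs)$, and \eqref{eq:R} gives $p(D-1)X\in I$. This is again a linear element of $I$, so the step can be repeated: $p(D-n)X\in I$ for all $n\ge1$. For large $s$ the terms $p(D-1)F_+$ and $p(D-2)F_+$ in \eqref{eq:lin} vanish, and what remains is $p(-2)=O(xs)$, that is, $p(-2)=0$. The same conclusion holds for each polynomial $p(z-n)$, so $p(-2-n)=0$ for all $n\ge1$. Therefore $p=0$, and then $c=0$.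
\end{example}

The example uses two operations on equations: the shift $p(D)X\mapsto p(D-1)X$, which preserves the degree, and the evaluation $p(D)X\mapsto p(-n)$, which lowers it. For nonlinear $T$ they become derivations. Recall that a \emph{derivation} of $\mathcal P$ is a $\mathbb C$-linear map $\partial$ with $\partial(TT')=\partial(T)T'+T\partial(T')$. It is determined by its values on the variables, which may be prescribed freely, through $\partial T=\sum_j\frac{\partial T}{\partial X_j}\,\partial X_j$; and the commutator of two derivations is a derivation. Define derivations $\mathcal E$ and $\delta_n$ ($n\ge2$) by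
\[
\mathcal EX_j=(D-1)^jX,\qquad\delta_nX_j=(-n)^j .
\]
By linearity $\mathcal E(p(D)X)=p(D-1)X$ and $\delta_n(p(D)X)=p(-n)$. These derivations describe first-order perturbations: the coefficient of $\varepsilon$ in $T[F+\varepsilon xF]$ is $x\,(\mathcal ET)[F]$, and in $T[F+\varepsilon x^n]$ it is $x^n(\delta_nT)[F]$.

\begin{lemma}\label{lem:stable}
$\mathcal E(I)\subset I$, and $\delta_n(I)\subset I$ for all $n\ge2$.
\end{lemma}

\begin{proof}
Let $T\in\mathcal P$ have degree $d$, and write $T_j=\partial T/\partial X_j$, $T_{jl}=\partial^2T/\partial X_j\partial X_l$, $Y_j=(D-1)^jX$. Then $\mathcal ET=\sum_jT_jY_j$, and since $\mathcal EY_j=(D-2)^jX$,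
\[
\mathcal E^2T=\sum_jT_j\cdot(D-2)^jX+\sum_{j,l}T_{jl}Y_jY_l .
\]
Apply Taylor's formula to the polynomial $T$ at the point $(D^jF_+)_j$, with the increments given by \eqref{eq:expand}. The terms of order $x$ give $-2\pi i\,x\sum_jT_jY_j$. The terms of order $x^2$ are $\sum_jT_j\cdot\bigl(-2\pi^2(D-2)^jX+2\pi i(-2)^j\bigr)$ from the linear part and $\frac12(-2\pi i)^2\sum_{j,l}T_{jl}Y_jY_l$ from the quadratic part, all evaluated at $F_+$. Since $\frac12(-2\pi i)^2=-2\pi^2$,
\begin{equation}\label{eq:taylor}
T[F_-]=T[F_+]-2\pi i\,x\,(\mathcal ET)[F_+]+x^2\bigl(-2\pi^2\,\mathcal E^2T+2\pi i\,\delta_2T\bigr)[F_+]+O(x^3s^d).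
\end{equation}
Let $T\in I$. Then $T[F_+]=T[F_-]=0$ for large $s$ by Lemma~\ref{lem:conj}, so $(\mathcal ET)[F_+]=O(xs^d)$, and $\mathcal ET\in I$ by \eqref{eq:R}. This proves $\mathcal E(I)\subset I$, so $\mathcal E^2T\in I$ too. Now \eqref{eq:taylor} reduces to $(\delta_2T)[F_+]=O(xs^d)$, and $\delta_2T\in I$ by \eqref{eq:R}.

The derivation $\delta_n\mathcal E-\mathcal E\delta_n$ sends $X_j$ to $\delta_n\bigl((D-1)^jX\bigr)-\mathcal E\bigl((-n)^j\bigr)=(-n-1)^j$, because derivations kill constants. So $\delta_{n+1}=\delta_n\mathcal E-\mathcal E\delta_n$, and induction on $n$ completes the proof.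
\end{proof}

The term $2\pi i\,\delta_2T$ in \eqref{eq:taylor} comes from the leading term $x$ of $\omega$. Without $\omega$ in the Stokes relation we would obtain only $\mathcal E$, which does not lower the degree, and the descent below could not start. The lemma says that if $T[F_+]=0$, then all the functions $x^2,x^3,\dots$ solve the linearization of this equation at $F_+$. A nontrivial linear equation of order at most $r$ cannot have so many solutions.

\begin{proof}[Proof of Theorem~\ref{thm:model} from Proposition~\ref{prop:rigid}]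
We must show that $I=0$. Otherwise take $0\ne T\in I$ of least degree, say $T\in\mathbb C[X_0,\dots,X_r]$. By Lemma~\ref{lem:stable},
\[
\sum_{j=0}^r(-n)^j\frac{\partial T}{\partial X_j}\in I\qquad(n=2,3,\dots,r+2).
\]
The Vandermonde matrix $((-n)^j)$ with $r+1$ distinct nodes is invertible and $I$ is a vector space, so $\partial T/\partial X_j\in I$ for all $j$. As $T$ is not constant, some $\partial T/\partial X_j$ is nonzero. It lies in $I$ and has smaller degree than $T$, a contradiction.
\end{proof}

\section{Analytic continuation of $F_\pm$}\label{sec:continuation}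

It remains to prove Proposition~\ref{prop:rigid}. A function on the real axis that decays faster than every power need not vanish, so we must use complex $s$. The tool is a uniqueness principle (Lemma~\ref{lem:watson}): an analytic function that decays exponentially in a sector of opening greater than $\pi$ is zero. We therefore need $F_+$ on such a sector, with polynomial bounds. The integrals in \eqref{eq:Fdef} converge for $0<\operatorname{Re}x<1$, which covers only a half-strip around the positive $s$-axis. A better representation comes from integrating with respect to $u=\operatorname{li}(y)$. Formally, write $u=e^{s'}$ and $y=\operatorname{li}^{-1}(u)=u\,g(s')$, and integrate by parts: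
\[
x\int e^{-xu}\,dy=x^2\int y\,e^{-xu}\,du=\int g(s')\,K(s'-s)\,ds',\qquad K(\tau)=\exp(2\tau-e^\tau).
\]
So the model function is the convolution of a fixed entire kernel with $g$, the smooth model of $p_n/n$ at $n=e^{s'}$, and it can be continued as far as $g$ can. In this section we construct complex versions $g_\pm$ of $g$ and make the computation rigorous.

\subsection{A branch of the exponential integral}

For real $w\ne0$ let $\operatorname{Ei}(w)=\operatorname{li}(e^w)=\mathrm{PV}\int_{-\infty}^we^\tau d\tau/\tau$. (The substitution turns the excluded interval $(1-\delta,1+\delta)$ into $(\log(1-\delta),\log(1+\delta))$, and the ratio of the moduli of these endpoints tends to $1$, so the principal values agree.) Let $\Omega=\mathbb C\setminus\{-i\tau:\tau\ge0\}$, with the argument $\arg_+\in(-\frac\pi2,\frac{3\pi}2)$ and the corresponding logarithm $\log_+$. Put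
\[
\operatorname{Ei}_+(w)=\int_{-\infty}^w\frac{e^\tau}\tau\,d\tau,\qquad E_+(w)=we^{-w}\operatorname{Ei}_+(w)\qquad(w\in\Omega),
\]
along paths in $\Omega$ that start at $-\infty$ on the negative real axis. As $\Omega$ is simply connected, $\operatorname{Ei}_+$ is well defined and analytic, with derivative $e^w/w$. The function $\operatorname{Ei}_+-\log_+$ is entire, because its derivative $(e^w-1)/w$ is. For $w<0$ we have $\operatorname{Ei}_+(w)=\operatorname{Ei}(w)$. For $w>0$ the path passes $0$ on a small clockwise half circle above $0$, on which $\int d\tau/\tau=-i\pi$, so $\operatorname{Ei}_+(w)=\operatorname{Ei}(w)-i\pi$.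

\begin{lemma}\label{lem:E}
Let $0<\eta<\frac\pi4$. Then $E_+(w)=1+O_\eta(1/|w|)$ for $|w|\ge1$, $-\frac\pi2+\eta\le\arg_+w\le\frac{3\pi}2-\eta$.
\end{lemma}

\begin{proof}
We integrate along a half-line $\tau=w-\sigma$, where $\sigma$ runs over a ray $\sigma=ue^{-i\varphi}$, $u\ge0$, with $0\le\varphi<\frac\pi2$. If this half-line is an admissible path, then, since $\int e^{-\sigma}d\sigma=1$ along the ray,
\begin{equation}\label{eq:Eint}
E_+(w)=\int e^{-\sigma}\frac{w}{w-\sigma}\,d\sigma,\qquad E_+(w)-1=\int e^{-\sigma}\frac{\sigma}{w-\sigma}\,d\sigma .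
\end{equation}

Let $\frac\pi2\le\arg_+w\le\frac{3\pi}2-\eta$ and take $\varphi=0$. The half-line lies in $\Omega$, and the vertical segment on $\operatorname{Re}\tau=-\rho$ that joins it to the negative real axis contributes $O(|w|e^{-\rho})\to0$ as $\rho\to\infty$. Since $\operatorname{Re}w\le0$, we have $|w-\sigma|\ge|w|$, and \eqref{eq:Eint} gives $|E_+(w)-1|\le1/|w|$.

Let $-\frac\pi2+\eta\le\arg_+w\le\frac\pi2$ and take $\varphi=\frac\pi2-\frac\eta2$. Then $\tau=w+ue^{i(\pi+\eta)/2}$ stays in the sector $-\frac\pi2+\eta\le\arg_+\tau\le\frac\pi2+\frac\eta2$, which is convex, being of opening less than $\pi$, and lies in $\Omega$. Far out on the half-line $\arg_+\tau\ge\frac\pi2+\frac\eta4$, so on the arc $|\tau|=\rho$ from the half-line to the negative axis $|e^\tau|\le e^{-\rho\sin(\eta/4)}$, and the arc contributes nothing in the limit. The angle between $w$ and $\sigma$ lies in $[\frac\eta2,\pi-\frac\eta2]$, so $|w-\sigma|\ge|w|\sin\frac\eta2$, and $|e^{-\sigma}|=e^{-u\sin(\eta/2)}$. Hence $|E_+(w)-1|\le|w|^{-1}(\sin\frac\eta2)^{-1}\int_0^\infty ue^{-u\sin(\eta/2)}du$.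
\end{proof}

\subsection{Inverting the exponential integral}

We want to solve $\operatorname{Ei}_+(w)=e^s$. Since $\operatorname{Ei}_+(w)=e^wE_+(w)/w$, the logarithmic form of this equation is $w-\log_+w+\log E_+(w)=s$, a small perturbation of $w=s$. Let
\[
S=\{-\tfrac{3\pi}8<\arg_+s<\tfrac{11\pi}8\},\qquad S^\sharp=\{-\tfrac{7\pi}{16}\le\arg_+w\le\tfrac{23\pi}{16}\}.
\]
By Lemma~\ref{lem:E} with $\eta=\frac\pi{32}$ there is $\rho_0\geq1$ such that on $S^\sharp\cap\{|w|\ge\rho_0\}$ the principal branch $\epsilon_+(w)=\log E_+(w)$ is analytic, $|\epsilon_+|\le1$ and $\epsilon_+(w)=O(1/|w|)$. Cauchy's estimate on discs of radius $c|w|$, which stay in the larger sector of Lemma~\ref{lem:E}, gives $\epsilon_+'(w)=O(1/|w|)$.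

\begin{lemma}\label{lem:inverse}
There is $R_1$ such that for $s$ in $G_+=S\cap\{|s|>R_1\}$ the equation
\begin{equation}\label{eq:w}
w-\log_+w+\epsilon_+(w)=s
\end{equation}
has exactly one solution $w=w_+(s)$ with $|w-s|\le2\log|s|$. The function $w_+$ is analytic in $G_+$, and $|w_+(s)-s|\le\log|s|+7$, $|w_+'(s)|\le2$, $\operatorname{Ei}_+(w_+(s))=e^s$. The function $g_+(s)=w_+(s)/E_+(w_+(s))$ is analytic in $G_+$ and satisfies $e^sg_+(s)=e^{w_+(s)}$ and $|g_+(s)|\le2|s|$.
\end{lemma}

\begin{proof}
Choose $R_1$ so large that for $s\in G_+$ we have $7<\log|s|$, the disc $|w-s|\le2\log|s|$ lies in $S^\sharp\cap\{|w|\ge\rho_0\}$, and on this disc $\frac12|s|\le|w|\le\frac32|s|$, $|E_+(w)|\ge\frac34$ and $|\frac1w-\epsilon_+'(w)|\le\frac12$. On the disc $|\log_+w-\epsilon_+(w)|\le\log|w|+\frac{3\pi}2+1\le\log|s|+7$. So the map $w\mapsto s+\log_+w-\epsilon_+(w)$ sends the disc into the smaller disc $|w-s|\le\log|s|+7$, and its derivative has modulus at most $\frac12$. It is a contraction, and its unique fixed point is $w_+(s)$.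

The left side of \eqref{eq:w} has derivative of modulus at least $\frac12$ at $w_+(s_0)$, so it has an analytic local inverse that maps $s_0$ to $w_+(s_0)$. For $s$ near $s_0$ the value of this inverse satisfies $|w-s|<2\log|s|$ by continuity, so it equals $w_+(s)$ by uniqueness. Thus $w_+$ is analytic with $|w_+'|\le2$. Exponentiating \eqref{eq:w} gives $e^s=e^wE_+(w)/w=\operatorname{Ei}_+(w)$, and multiplying by $w/E_+(w)$ gives $e^sg_+(s)=e^w$. Finally $|g_+|\le\frac32|s|\cdot\frac43$.
\end{proof}

For each object $f_+$ among $\log_+,\operatorname{Ei}_+,E_+,\epsilon_+,w_+,g_+$ define $f_-(z)=\overline{f_+(\bar z)}$ on the mirror image of its domain, and let $G_-$ be the mirror image of $G_+$. Lemma~\ref{lem:inverse} holds with all signs and regions mirrored. In the left half plane $\operatorname{Re}w<0$ we have $\log_-w=\log_+w-2\pi i$, whereas $\operatorname{Ei}_-=\operatorname{Ei}_+$, because both functions are analytic there and equal $\operatorname{Ei}$ on the negative axis. Hence $E_-=E_+$ there, and $\epsilon_-=\epsilon_+$ where both are defined. So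 far to the left $g_+$ and $g_-$ are the same function up to a shift.

\begin{lemma}\label{lem:monodromy}
For $R>R_1$ large enough the following holds. If $\operatorname{Re}s\le-R$, $|\operatorname{Im}s|\le2R$ and $|\operatorname{Im}s+2\pi|\le2R$, then $s\in G_+$, $s+2\pi i\in G_-$ and $g_-(s+2\pi i)=g_+(s)$.
\end{lemma}

\begin{proof}
The points $s$ and $s+2\pi i$ make an angle of at most $\arctan2<\frac{3\pi}8$ with the negative axis (note $\tan\frac{3\pi}8=1+\sqrt2$) and have modulus at least $R$, so they lie in both $G_+$ and $G_-$. Let $w=w_+(s)$. For large $R$ we have $|w-s-2\pi i|\le\log|s|+7+2\pi\le2\log|s+2\pi i|$, and $\operatorname{Re}w\le\operatorname{Re}s+2\log|s|<0$ because $|s|\le\sqrt5\,|\operatorname{Re}s|$. Therefore $w-\log_-w+\epsilon_-(w)=s+2\pi i$. By uniqueness $w=w_-(s+2\pi i)$, and $g_-(s+2\pi i)=w/E_-(w)=w/E_+(w)=g_+(s)$.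
\end{proof}

From now on $R\ge11$ is fixed, with $R>R_1$ and large enough for Lemma~\ref{lem:monodromy}. Constants may depend on $R$.

\subsection{The convolution integral}

Since $|K(\tau)|=\exp(2\operatorname{Re}\tau-e^{\operatorname{Re}\tau}\cos\operatorname{Im}\tau)$, we have, with $c_0=\cos\frac{3\pi}8>0$,
\begin{equation}\label{eq:K}
|K(\tau)|\le e^{1+2\operatorname{Re}\tau}\ \ (\operatorname{Re}\tau\le0),\qquad|K(\tau)|\le\exp\bigl(2\operatorname{Re}\tau-c_0e^{\operatorname{Re}\tau}\bigr)\ \ (|\operatorname{Im}\tau|\le\tfrac{3\pi}8).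
\end{equation}
To the left the kernel decays at every height. To the right it decays near the real axis but grows on $\operatorname{Im}\tau=\pi$. So the contour for the convolution at $s$ may start at any height, but it should end near the height of $s$, and it must stay in $G_+$. Let
\[
\mathcal U_+=\{\operatorname{Im}s>R\}\cup\{s\in S:\operatorname{Re}s>R\},
\]
a union of two overlapping open convex sets, hence a domain; all its points have $|s|>R$. For $s\in\mathcal U_+$ put $\beta=\max(R,\operatorname{Im}s)$ and let $C_s$ run horizontally from $-\infty+i\beta$ to $\operatorname{Re}s+i\beta$, then vertically to $s$, then horizontally to $s+\infty$. If $\operatorname{Im}s>R$, this is a horizontal line at height greater than $R$. Otherwise $\operatorname{Re}s>R$, the first piece has height $R$, and the other two have real part greater than $R$ and argument greater than $-\frac{3\pi}8$. In both cases $C_s\subset G_+$. Define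
\[
\Phi(s)=\int_{C_s}g_+(s')K(s'-s)\,ds'\qquad(s\in\mathcal U_+).
\]

\begin{lemma}\label{lem:Phi}
\begin{itemize}
\item[(a)] $\Phi$ is analytic on $\mathcal U_+$, and $|\Phi(s)|\le C|s|^2$ there.
\item[(b)] If $\operatorname{Im}s>R$, $\theta>R$ and $|\theta-\operatorname{Im}s|\le\frac{3\pi}8$, then $C_s$ may be replaced by the line $\operatorname{Im}s'=\theta$.
\item[(c)] $\Phi(s)=F_+(s)$ for real $s>R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a), (b) The region $G_+$ is simply connected. Fix $s_0\in\mathcal U_+$ and let $|s-s_0|$ be small. Join $C_s$ and $C_{s_0}$ by vertical segments on $\operatorname{Re}s'=-\rho$ and $\operatorname{Re}s'=\rho$; they have bounded length and lie in $G_+$ for large $\rho$. On the left segment the integrand $g_+(s')K(s'-s)$ is $O(\rho e^{-2\rho})$ by the first bound in \eqref{eq:K}. On the right segment $|\operatorname{Im}(s'-s)|\le\frac{3\pi}8$, and the integrand tends to $0$ by the second bound. By Cauchy's theorem $\Phi(s)=\int_{C_{s_0}}g_+(s')K(s'-s)ds'$. This integral over a fixed contour converges uniformly for $s$ near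 $s_0$, so $\Phi$ is analytic. The same argument, with the line $\operatorname{Im}s'=\theta$ in place of $C_{s_0}$, proves (b).

For the bound use $|g_+(s')|\le2|s|+2|s'-s|$. On the first piece $s'-s=-u+i(\beta-\operatorname{Im}s)$ with $u\ge0$ and $0\le\beta-\operatorname{Im}s\le R+|s|\le2|s|$, so the contribution is at most $C\int_0^\infty(|s|+u)e^{-2u}du=O(|s|)$. The vertical piece has length at most $2|s|$ and integrand $O(|s|)$. On the last piece $s'-s\ge0$, and the second bound in \eqref{eq:K} gives $O(|s|)$.

(c) Let $s>R$ be real, and let $\Gamma\subset\Omega$ be the curve $w=w_+(s')$, $s'\in C_s$. By Lemma~\ref{lem:inverse}, $e^{s'}=\operatorname{Ei}_+(w)$, $e^{s'}ds'=\operatorname{Ei}_+'(w)dw$ and $e^{s'}g_+(s')=e^w$. Since $K(s'-s)=x^2e^{2s'}e^{-xe^{s'}}$,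
\[
\Phi(s)=x^2\int_\Gamma e^we^{-x\operatorname{Ei}_+(w)}\operatorname{Ei}_+'(w)\,dw=x\int_\Gamma e^{w-x\operatorname{Ei}_+(w)}\,dw .
\]
The second equality is integration by parts. The boundary function $e^{w-x\operatorname{Ei}_+(w)}=e^{s'}g_+(s')e^{-xe^{s'}}$ tends to $0$ exponentially at both ends of $C_s$, because $|g_+(s')|\le2|s'|$; as $|w_+'|\le2$, the last integral converges absolutely.

We move $\Gamma$ to the real axis. By \eqref{eq:w}, $\operatorname{Im}w=\operatorname{Im}s'+\arg_+w-\operatorname{Im}\epsilon_+(w)$, and $w=s'+O(\log|s'|)$. At the left end, where $\operatorname{Im}s'=R$, this gives $\operatorname{Re}w\to-\infty$ and $\operatorname{Im}w\to R+\pi$. At the right end, where $s'$ is real, it gives $\operatorname{Re}w\to+\infty$ and $\operatorname{Im}w\to0$. In the half-strip $|\operatorname{Im}w|\le R+4$, $\operatorname{Re}w\to-\infty$, we have $\operatorname{Ei}_+(w)=e^wE_+(w)/w\to0$, so the integrand is $O(e^{\operatorname{Re}w})$. In the half-strip $|\operatorname{Im}w|\le1$, $\operatorname{Re}w\to+\infty$, the argument of $e^wE_+(w)/w$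 is $\operatorname{Im}w+o(1)$ and $\cos1>\frac12$, so $\operatorname{Re}\operatorname{Ei}_+(w)\ge\frac14e^{\operatorname{Re}w}/|w|$, and the integrand tends to $0$. Hence the vertical segments that join points far out on $\Gamma$ to the real axis contribute nothing in the limit. As $\Omega$ is simply connected, $\Gamma$ may be replaced by the real axis indented above $0$. Near $0$ the function $\operatorname{Ei}_+-\log_+$ is bounded, so $|e^{-x\operatorname{Ei}_+(w)}|\le C|w|^{-x}$ with $0<x<1$, and the indentation can be shrunk to a point. With the values of $\operatorname{Ei}_+$ on the two half-axes and the substitution $y=e^w$,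
\[
\Phi(s)=x\int_{-\infty}^0e^{w-x\operatorname{Ei}(w)}dw+xe^{i\pi x}\int_0^\infty e^{w-x\operatorname{Ei}(w)}dw=\omega(x)+e^{i\pi x}x\Lambda_1(x).\qedhere
\]
\end{proof}

From now on we write $F_+$ for $\Phi$ on $\mathcal U_+$, and we put $F_-(s)=\overline{F_+(\bar s)}$ on the mirror image $\mathcal U_-$ of $\mathcal U_+$. By Lemma~\ref{lem:Phi}(c) this agrees with \eqref{eq:Fdef} for real $s>R$, and
\begin{equation}\label{eq:Fbound}
|F_\pm(s)|\le C|s|^2\qquad(s\in\mathcal U_\pm).
\end{equation}
On the domain $\{\operatorname{Re}s>R,\ |\arg s|<\frac{3\pi}8\}\subset\mathcal U_+\cap\mathcal U_-$ we have $|x|<1$ and both sides of \eqref{eq:stokes} are analytic, so the Stokes relation holds there by the identity theorem.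

\section{Truncated integrals}\label{sec:truncated}

To obtain the expansion of Proposition~\ref{prop:rigid} with good remainders, we shall cover a whole neighborhood of infinity by analytic functions that almost agree where they meet. The functions $F_+$ and $F_-$ cover all directions except a horizontal strip on the left, around the negative axis. For $s$ in this strip a contour that ends at the height of $s$ may have to cross the disc $|s'|\le R_1$ or the sector omitted from $S$. But if $s$ is far to the left, then $K(s'-s)$ is already tiny when $s'$ reaches $\operatorname{Re}s'=-R$, and we may stop integrating there. To keep analyticity in $s$, the height $\theta$ of the contour must be fixed, and one height serves only for $|\operatorname{Im}s-\theta|\le\frac{3\pi}8$; so we need several heights.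

For $\theta\in[-2R,2R]$ the ray $\{-u+i\theta:u\ge R\}$ lies in $G_+$, as in the proof of Lemma~\ref{lem:monodromy}. Put
\[
F^\theta(s)=\int_{-\infty+i\theta}^{-R+i\theta}g_+(s')K(s'-s)\,ds' .
\]
By the first bound in \eqref{eq:K} the integral converges locally uniformly in $s\in\mathbb C$, so $F^\theta$ is entire.

\begin{lemma}\label{lem:trunc}
Let $\theta\in[-2R,2R]$ and $|\operatorname{Im}s-\theta|\le\frac{3\pi}8$. Then
\begin{itemize}
\item[(a)] $|F^\theta(s)|\le C(1+|s|)$.
\end{itemize}
Suppose in addition that $\operatorname{Re}s\le-2R$. Each of the following differences has modulus at most $Ce^{-|\operatorname{Re}s|}$: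
\begin{itemize}
\item[(b)] $F^\theta(s)-F^{\theta'}(s)$, if $\theta'\in[-2R,2R]$ and $|\operatorname{Im}s-\theta'|\le\frac{3\pi}8$;
\item[(c)] $F_+(s)-F^\theta(s)$, if $\theta>R$ and $\operatorname{Im}s>R$;
\item[(d)] $F_-(s+2\pi i)-F^\theta(s)$, if $\theta+2\pi<-R$ and $\operatorname{Im}s+2\pi<-R$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Use $|g_+(s')|\le2|s|+2|s'-s|$ and the second bound in \eqref{eq:K}; the function $(1+|u|)\exp(2u-c_0e^u)$ is integrable over $\mathbb R$.

For the other parts note that $\exp(2u-c_0e^u)\le Ce^{-2u}$ for $u\ge0$, and that $\operatorname{Re}s\le-2R$ implies $-R-\operatorname{Re}s\ge\frac12|\operatorname{Re}s|$.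

(b) The part of the half plane $\operatorname{Re}s'\le-R$ between the heights $\theta$ and $\theta'$ lies in $G_+$, and the integrand tends to $0$ at its left end. By Cauchy's theorem the difference is the integral over the segment of $\operatorname{Re}s'=-R$ between the two heights. There $|\operatorname{Im}(s'-s)|\le\frac{3\pi}8$ and $\operatorname{Re}(s'-s)\ge\frac12|\operatorname{Re}s|$, so $|K(s'-s)|\le Ce^{-|\operatorname{Re}s|}$, while $g_+$ and the length are bounded.

(c) By Lemma~\ref{lem:Phi}(b), $F_+(s)$ is the integral over the line $\operatorname{Im}s'=\theta$, so the difference is the integral over the part $s'=-R+u+i\theta$, $u\ge0$. There $|g_+(s')|\le2(u+3R)$ and $|K(s'-s)|\le Ce^{-2u-|\operatorname{Re}s|}$.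

(d) Put $\vartheta=\theta+2\pi\in[-2R,-R)$ and $\tilde s=s+2\pi i$. The kernel $K$ is real on the real axis, so the mirror image of (c) says that $F_-(\tilde s)$ differs by at most $Ce^{-|\operatorname{Re}s|}$ from $\int_{-\infty+i\vartheta}^{-R+i\vartheta}g_-(s'')K(s''-\tilde s)\,ds''$. Substitute $s''=s'+2\pi i$. By Lemma~\ref{lem:monodromy}, $g_-(s'+2\pi i)=g_+(s')$ on the resulting ray at height $\theta$, so the integral equals $F^\theta(s)$.
\end{proof}

\section{Expansion and rigidity}\label{sec:rigidity}

We begin with the uniqueness principle.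

\begin{lemma}\label{lem:watson}
Let $\frac\pi2<\alpha<\pi$, $\rho>0$ and $W=\{|z|\ge\rho,\ |\arg z|\le\alpha\}$. Let $\Theta$ be continuous on $W$, analytic in the interior, and suppose $|\Theta(z)|\le C_1e^{-c|z|}$ on $W$ with $c>0$. Then $\Theta=0$.
\end{lemma}

\begin{proof}
Choose $q\in(0,1)$ with $q\alpha>\frac\pi2$, and let $\lambda>0$. The function $\Theta(z)e^{\lambda z^q}$ tends to $0$ at infinity in $W$, since $q<1$. On the two boundary rays $\operatorname{Re}z^q<0$, so it is bounded by $C_1$ there, and on the arc $|z|=\rho$ it is bounded by $C_1e^{\lambda\rho^q}$. By the maximum principle, $|\Theta(z)|\le C_1\exp(\lambda(\rho^q-z^q))$ for real $z>\rho$. Letting $\lambda\to\infty$ gives $\Theta(z)=0$ for these $z$, and the identity theorem gives $\Theta=0$ on $W$.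
\end{proof}

The function $e^{-z}$ shows that the lemma fails for $\alpha<\frac\pi2$. This is why $F_+$ had to be continued over the upper half plane \emph{and} somewhat below the positive real axis.

To apply the lemma we must pass from ``all $\mu_n$ vanish'' to exponential decay. This is possible when the remainder after $N$ terms is bounded by $CN!(c|h|)^{-N}$ uniformly in $N$, for then we may choose $N$ proportional to $|h|$. Such bounds come from Cauchy's formula. A function that is analytic and small in a full neighborhood of $\infty$ has a convergent expansion in $1/h$. A piecewise analytic function whose jumps are exponentially small has a Cauchy representation with an exponentially decaying density, and the same geometric series yields remainders of size $N!(c|h|)^{-N}$.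

The variable must be chosen so that the pieces close up after a full turn around $\infty$. In the variable $s$ they do not: by Lemma~\ref{lem:trunc}(d), coming down on the left from $F_+$ we arrive at $F_-(s+2\pi i)$, not at $F_-(s)$. The shift $2\pi i$ came from the logarithm in \eqref{eq:w}, and the substitution $s=h-\log h$, which is \eqref{eq:w} without the small term $\epsilon_+$, absorbs it. Let $s_\pm(h)=h-\log_\pm h$. Then $s_-=s_+$ for $\operatorname{Re}h>0$ and $s_-=s_++2\pi i$ for $\operatorname{Re}h<0$.

\begin{figure}[ht]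
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0) circle (1.2);
\node at (0,0) {\scriptsize $|h|<R'$};
\draw[thick] (-45:1.2) -- (-45:3.6) node[below right] {\scriptsize $\arg h=-\pi/4$};
\draw[thick] (-1.112,0.45) -- (-4.3,0.45);
\draw[thick] (-1.19,0.15) -- (-4.3,0.15);
\draw[thick] (-1.19,-0.15) -- (-4.3,-0.15);
\draw[thick] (-1.112,-0.45) -- (-4.3,-0.45);
\node at (-4.7,0) {$V_j$};
\node at (-1.75,0.66) {\scriptsize $\operatorname{Im}h=b$};
\node at (-2.2,-0.68) {\scriptsize $\operatorname{Im}h=-b$};
\node at (0.7,1.75) {$V_+$};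
\node at (-0.8,-2.1) {$V_-$};
\draw[dashed] (-33.75:4.2) -- (-33.75:2.6) arc (-33.75:168.75:2.6) -- (168.75:4.2);
\node at (2.7,2.2) {$W$};
\end{tikzpicture}
\caption{The region $|h|>R'$ is cut along the solid lines into a large upper cell $V_+$, a lower cell $V_-$ and thin strips $V_j$ of height $\pi/4$ (only three are drawn). Each cell carries its own analytic function, and the jumps across the cuts are exponentially small. The sector $W\subset V_+$, outside the dashed curve, has opening $9\pi/8>\pi$ and contains the far part of the positive real axis.}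
\label{fig:cells}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:rigid}]
\emph{The cells.} Choose an integer $J$ with $b:=(J+\frac12)\frac\pi4\in[R+\pi+4,R+\pi+5]$, which is possible since $\frac\pi4<1$, and let $\theta_j=j\frac\pi4-\pi$ for $|j|\le J$. Then
\[
|\theta_j|\le b-\tfrac\pi8+\pi<R+11\le2R,\qquad\theta_J=b-\tfrac\pi8-\pi>R,\qquad\theta_{-J}+2\pi=-\theta_J<-R .
\]
Let $R'\ge2b$ be large. Cut $\{|h|>R'\}$ along the ray $\arg h=-\frac\pi4$ and along the half-lines $\operatorname{Im}h=(j+\frac12)\frac\pi4$, $\operatorname{Re}h<0$, for $-J-1\le j\le J$; the outermost half-lines are at heights $\pm b$. The cells (Figure~\ref{fig:cells}) are the following subsets of $\{|h|>R'\}$: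
\begin{itemize}
\item $V_j$, given by $\operatorname{Re}h<0$ and $|\operatorname{Im}h-j\frac\pi4|<\frac\pi8$, for $|j|\le J$;
\item $V_+$, given by $\operatorname{Im}h>b$, or $\operatorname{Re}h>0$ and $\arg_+h>-\frac\pi4$;
\item $V_-$, the remaining cell. In it $\operatorname{Im}h<-b$, because $\operatorname{Re}h\geq0$ and $\arg h\le-\frac\pi4$ give $\operatorname{Im}h\le-|h|/\sqrt2$.
\end{itemize}
Define
\[
\Psi(h)=T[F_+](s_+(h))\ \text{ on }V_+,\qquad T[F^{\theta_j}](s_+(h))\ \text{ on }V_j,\qquad T[F_-](s_-(h))\ \text{ on }V_- ,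
\]
where the derivatives in $T[\,\cdot\,]$ are taken with respect to $s$.

\emph{Bounds.} To control derivatives we use Cauchy's estimate: if $f$ is analytic near a closed disc of radius $\frac14$ and $|f|\le m$ on it, then $|f^{(l)}|\le l!\,4^lm$ at the center. Let $B_\pm(h)$ be the closed disc of radius $\frac14$ about $s_\pm(h)$. Note that $\operatorname{Re}s_\pm=\operatorname{Re}h-\log|h|$ and $\operatorname{Im}s_\pm=\operatorname{Im}h-\arg_\pm h$. For $R'$ large the following holds for $h$ in the closure of each cell.

In the closure of $V_+$: if $\operatorname{Im}h\ge b$, then $\operatorname{Im}s_+\ge b-\pi\ge R+4$. Otherwise $\operatorname{Re}h\ge0$, $\arg_+h\ge-\frac\pi4$ and $\operatorname{Im}h<b\le\frac12|h|$, so $\operatorname{Re}h\ge\frac12|h|$; then $\operatorname{Re}s_+>R+1$, and the points of $B_+(h)$, which are $h+O(\log|h|)$, have argument greater than $-\frac{3\pi}8$. In both cases $B_+(h)\subset\mathcal U_+$.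

In the closure of $V_-$: $\operatorname{Im}h\le-b$ and $-\pi<\arg_-h<0$, so $\operatorname{Im}s_-\le-b+\pi\le-R-4$ and $B_-(h)\subset\mathcal U_-$.

In the closure of $V_j$: $|\operatorname{Im}h|\le b$ and $\operatorname{Re}h<0$, so $|\arg_+h-\pi|\le\frac1{10}$ and $|\operatorname{Im}s_+-\theta_j|\le\frac\pi8+\frac1{10}$. Since $\frac\pi8+\frac1{10}+\frac14<\frac{3\pi}8$, every $s\in B_+(h)$ satisfies
\begin{equation}\label{eq:strip}
|\operatorname{Im}s-\theta_j|\le\tfrac{3\pi}8,\qquad\operatorname{Re}s\le-\tfrac12|h|\le-2R .
\end{equation}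

Consequently each piece of $\Psi$ extends analytically to a neighborhood of the closure of its cell. By \eqref{eq:Fbound}, Lemma~\ref{lem:trunc}(a) and Cauchy's estimate, all arguments of $T$ are $O(|h|^2)$, so $|\Psi(h)|\le C|h|^{2d}$.

\emph{Jumps.} We show that on each cut the two functions of $s$ used on its two sides differ by $O(|h|^2e^{-|h|/2})$ on the disc $B_+(h)$. By Cauchy's estimate the same then holds for their derivatives at the center, and \eqref{eq:lip} shows that the jump of $\Psi$ is $O(e^{-|h|/4})$.
\begin{itemize}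
\item On $\arg h=-\frac\pi4$ we have $s_+=s_-$, and the disc lies in the domain where \eqref{eq:stokes} holds. So $F_+-F_-=(1-e^{-2\pi ix})(F_+-\omega(x))$, with $|x|\le\exp(-|h|/\sqrt2+\log|h|+\frac14)\le e^{-|h|/2}$. Use \eqref{eq:Fbound}.
\item On $\operatorname{Im}h=(j+\frac12)\frac\pi4$ with $-J\le j\le J-1$, the conditions \eqref{eq:strip} hold for $\theta_j$ and for $\theta_{j+1}$. Use Lemma~\ref{lem:trunc}(b).
\item On $\operatorname{Im}h=b$, \eqref{eq:strip} holds for $\theta_J>R$, and $\operatorname{Im}s>R$ on the disc. Use Lemma~\ref{lem:trunc}(c).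
\item On $\operatorname{Im}h=-b$ we have $s_-=s_++2\pi i$, so we compare $F_-(s+2\pi i)$ with $F^{\theta_{-J}}(s)$ for $s\in B_+(h)$. Here \eqref{eq:strip} holds for $\theta_{-J}$, and $\operatorname{Im}s+2\pi<-R$ because $s+2\pi i\in B_-(h)$. Use Lemma~\ref{lem:trunc}(d).
\end{itemize}

\emph{The Cauchy--Heine representation.} Let $\Theta(h)=h^{-2d-1}\Psi(h)=O(1/|h|)$, let $h$ lie in a cell, and let $\rho>|h|$. For each cell $V$ integrate $\frac1{2\pi i}\frac{\Theta(z)}{z-h}$, with the piece of $\Theta$ that belongs to $V$, over the positively oriented boundary of $V\cap\{|z|<\rho\}$. The result is $\Theta(h)$ if $h\in V$ and $0$ otherwise. Add these identities. Each cut is traversed twice, in opposite directions, so only the jump of $\Theta$ is integrated over it. The circle $|z|=\rho$ contributes $O(1/(\rho-|h|))$. Letting $\rho\to\infty$, we obtain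
\[
\Theta(h)=\int\frac{d\mu(z)}{h-z},
\]
where $\mu$ is a complex measure, independent of $h$, carried by the circle $|z|=R'$ and the finitely many cuts, with bounded density on the circle and density $O(e^{-|z|/4})$ on the cuts with respect to arc length. Hence $C_2:=\int e^{|z|/8}\,d|\mu|(z)<\infty$.

\emph{The expansion.} Let $W=\{|h|\ge R'',\ -\frac{3\pi}{16}\le\arg_+h\le\frac{15\pi}{16}\}$. For $R''$ large, $W\subset V_+$ and $W$ has distance at least $1$ from the circle and the cuts: the distance to the ray $\arg h=-\frac\pi4$ is at least $R''\sin\frac\pi{16}$, and points of $W$ with $\operatorname{Re}h\le1$ have $\operatorname{Im}h\ge R''\sin\frac\pi{16}\ge b+1$. Put $\mu_n=\int z^nd\mu(z)$. From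
\[
\frac1{h-z}=\sum_{n<N}\frac{z^n}{h^{n+1}}+\frac{z^N}{h^N(h-z)}\qquad\text{and}\qquad|z|^N\le N!\,8^Ne^{|z|/8}
\]
we get
\begin{equation}\label{eq:gevrey}
\Bigl|\Theta(h)-\sum_{n<N}\mu_nh^{-n-1}\Bigr|\le C_2\,N!\Bigl(\frac8{|h|}\Bigr)^N\qquad(h\in W,\ N\ge0).
\end{equation}
Real $h\ge R''$ lie in $W$, and for them $s_+(h)=h-\log h$ is real and $h^{2d+1}\Theta(h)=T[F_+](s_+(h))$. Multiplying \eqref{eq:gevrey}, with $N+1$ in place of $N$, by $h^{2d+1}$ gives the expansion in the proposition.

\emph{Rigidity.} Suppose that all $\mu_n$ vanish. For $h\in W$ with $|h|\ge8$ take $N=\lfloor|h|/8\rfloor$ in \eqref{eq:gevrey}. Then $N!\,(8/|h|)^N\le N!/N^N\le2^{-\lfloor N/2\rfloor}$, because at least $\lfloor N/2\rfloor$ of the factors $k/N$, $1\le k\le N$, are at most $\frac12$. As $\lfloor N/2\rfloor\ge|h|/16-1$, we get $|\Theta(h)|\le2C_2e^{-c|h|}$ with $c=\frac1{16}\log2$. In the variable $z=he^{-3\pi i/8}$ the set $W$ is $\{|z|\ge R'',\ |\arg z|\le\frac{9\pi}{16}\}$, and $\frac{9\pi}{16}>\frac\pi2$. By Lemma~\ref{lem:watson}, $\Theta=0$ on $W$. In particular $T[F_+](h-\log h)=0$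 for all real $h\ge R''$, that is, $T[F_+](s)=0$ for all large $s$.
\end{proof}

With Proposition~\ref{prop:rigid} established, Theorem~\ref{thm:model} follows by Section~\ref{sec:symmetry}, Theorem~\ref{thm:general} by Section~\ref{sec:reduction}, and Theorem~\ref{thm:primes} by Section~\ref{sec:intro}.

\begin{thebibliography}{1}
\bibitem{notes}
\emph{206A Fall 2016 Combinatorics On Integer Sequences},
\texttt{http://www.math.ucla.edu/\allowbreak\%7Epak/\allowbreak courses/\allowbreak 206-Fall-2016/\allowbreak 206A-notes-fall-2016.pdf}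
\end{thebibliography}
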